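# Infinite ascending chains for the arithmetic derivative

## 1. Nested sets inside the class 23 modulo 24

**Definition (arithmetic derivative).** The arithmetic derivative $n\mapsto n'$ on the natural numbers is given by $p'=1$ for every prime $p$ and by the Leibniz rule $(ab)'=a'b+ab'$. Thus $0'=1'=0$, and for $n=\prod_i p_i^{k_i}$ one has $n'=n\sum_i k_i/p_i$.

For example $12'=12\,(2/2+1/3)=16$. For primes $p,q,r$, not necessarily distinct, $(pqr)'=pq+qr+rp$. If $x'=a$ we call $x$ an antiderivative of $a$.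

Put
$$\mathcal A=\{n\ge 1:\ n\equiv 23\pmod{24}\},\qquad b(a)=\max\bigl(2,\ a^{1/2}e^{-\sqrt{\log a}}\bigr),$$
and for $a\in\mathcal A$ consider the finite set
$$S(a)=\bigl\{x\in\mathcal A:\ x'=a,\ x>a,\ a^{3/2}e^{-\sqrt{\log a}}\le x\le a^{3/2}\bigr\}.$$

**Definition (the nested sets).** Let $G_0=\mathcal A$ and
$$G_{k+1}=\{a\in\mathcal A:\ \#(S(a)\cap G_k)\ge b(a)\},\qquad \mathcal G=\bigcap_{k\ge0}G_k .$$

A number lies in $G_1$ if it has many antiderivatives of the prescribed size in $\mathcal A$, in $G_2$ if many of these again have many, and so on. For example $23\notin G_1$: Section 2 shows that $23$ has no antiderivative at all. By induction $G_{k+1}\subset G_k$: clearly $G_1\subset G_0$, and $G_k\subset G_{k-1}$ implies $G_{k+1}\subset G_k$ from the definition.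

The point of the construction is the following.

$$\text{Every } a\in\mathcal G \text{ has at least } b(a)\ge 2 \text{ elements in } S(a)\cap\mathcal G. \tag{1}$$

Indeed $a\in G_{k+1}$ for all $k$, so each $S(a)\cap G_k$ has at least $b(a)$ elements. These form a decreasing sequence of subsets of a finite set, so the sequence is eventually constant, and its final value is $S(a)\cap\mathcal G$.

So once we stand on an element of $\mathcal G$ we can take antiderivatives forever, with at least two choices each time, and the numbers increase. If some prime $p_0$ lies in $\mathcal G$, then $1,p_0,\dots$ continues to an infinite sequence. This is what is asked for in the following conjecture, which is posed in "List of Works Citing The Encyclopedia of Integer Sequences" (http://plouffe.fr/simon/articles/Citations/EIS%20citations%201.pdf): *Conjecture 8: there exists an infinite sequence $a_n$ of different natural numbers such that $a_1=1$ and $(a_n)'=a_{n-1}$ for $n=2,3,\dots$.*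 The task is to prove or disprove it. It is true.

**Theorem 1.** There is an infinite sequence $1=a_1<a_2<a_3<\cdots$ of natural numbers with $a_n'=a_{n-1}$ for all $n\ge2$.

**Theorem 2.** There are $c_0>0$ and $\mathcal G\subset\mathcal A$ such that

(a) $\#\{n\le X:\ n\in\mathcal A\setminus\mathcal G\}\ll X\exp(-c_0\sqrt{\log X})$;

(b) every $a\in\mathcal G$ has at least $b(a)=\max(2,a^{1/2}e^{-\sqrt{\log a}})$ elements $x\in\mathcal G$ with $x'=a$, $x>a$ and $a^{3/2}e^{-\sqrt{\log a}}\le x\le a^{3/2}$.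

Hence all but $O(Xe^{-c_0\sqrt{\log X}})$ of the primes $p\le X$, $p\equiv23\ (24)$, are the term $a_2$ of continuum many sequences as in Theorem 1.

Part (b) is (1). All the work is in (a): the intersection must be shown to be large.

## 2. Dead ends, parity, and the size of an antiderivative

Climbing by hand, we find
$$1,\ 5,\ 6,\ 9,\ 14,\ 33,\ 62,\ 177:\qquad 6'=2+3,\ 9'=2\cdot 3,\ 14'=2+7,\ 33'=3+11,\ 62'=2+31,\ 177'=(3\cdot59)'=62 .$$
Here the climb stops. To see this, and to see what an antiderivative of an odd number looks like, we need one general bound.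

**Size and parity.** *If $a>1$ is odd and $x'=a$, then $x\le\max(2a,(a/3)^{3/2})$.* If $x$ is even, then $x'\ge x/2$. If $x$ is odd with prime factors $p_1,\dots,p_k$ counted with multiplicity, then $x'=\sum_i x/p_i$ is a sum of $k$ odd numbers, so $k$ is odd; $k\ne1$ because $a>1$; so $k\ge3$. By the inequality of the arithmetic and geometric means $x'=x\sum_i1/p_i\ge kx^{1-1/k}\ge3x^{2/3}$.

Also, if $4\mid x$ then $x'$ is even. So an even antiderivative of an odd $a$ is $x=2y$ with $y$ odd, and $a=y+2y'$.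

*The number 177.* Suppose $x=2y$, $y+2y'=177$. If $y$ is prime, $y=175$, which is not prime. If $y=pq$, then $(p+2)(q+2)=181$, a prime, impossible. If $y=pqr$ with $p\le q\le r$ odd primes, $y+2y'$ increases in each of $p,q,r$. It is $81,123,165$ for $(3,3,3),(3,3,5),(3,3,7)$ and already $249,185$ for $(3,3,11),(3,5,5)$. Every other triple dominates one of the last two, so 177 is not reached. With four or more odd primes $y+2y'\ge81+216$. Now suppose $x$ is odd. With five or more prime factors $x'\ge5\cdot3^4=405$. With three,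
$$(p+q)(p+r)=a+p^2,\qquad a=pq+qr+rp. \tag{2}$$
Both factors on the left are even, so $4\mid a+p^2$, and as $p^2\equiv1\ (4)$ we need $a\equiv3\ (4)$. But $177\equiv1\ (4)$. So 177 has no antiderivative.

*The number 23.* An odd $x$ would satisfy $x\le(23/3)^{3/2}<22$ or $x\le 46$. The first bound is the one for odd $x$, and a product of three odd primes is at least 27. An even $x=2y$ has $y\le23$; the values $y=9,15,21$ give $y+2y'=21,31,41$, a prime $y$ would be $21$, and $y=1$ gives $1$. So 23 is a dead end too, even though $23\in\mathcal A$. Exceptions are unavoidable.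

**Why three primes and why 23 modulo 24.** For an odd number the bound above shows that antiderivatives are at most of order $a^{3/2}$; products of three primes of comparable size reach this order. By (2), the number $a$ must be $3$ modulo $4$. Modulo 3, three residues $\pm1$ give $F=pq+qr+rp\equiv0$ if all are equal and $F\equiv-1$ otherwise; the pattern $(1,1,-1)$ has $F\equiv-1$ and also $pqr\equiv-1$. So we look for a class that reproduces itself: $a$ in the class, and $x=pqr$ in the class. Section 4 shows that $23$ modulo $24$ does. For instance $p=73$, $q=13$, $r=11$ gives $a=949+143+803=1895=24\cdot79-1$ and $x=10439=24\cdot435-1$.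

**Where a plain density argument stops.** A sensible first plan is: show that almost every $a\in\mathcal A$ has an antiderivative in $\mathcal A$, and climb. But the antiderivative found may be one of the exceptions, so one antiderivative is not enough. Suppose then that, apart from few exceptions, every $a\in(N,2N]\cap\mathcal A$ has at least $PL^{-5}$ antiderivatives below $4PN$, where $L=\log N$ and $P=N^{1/2}$ up to a small factor. Suppose that the set of bad $x$ up to $X$ has at most $X\delta(X)$ elements. Different $a$ have disjoint sets of antiderivatives. So the number of $a\in(N,2N]$ for which half of these antiderivatives are bad is at most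
$$\frac{4PN\,\delta(4PN)}{\frac12PL^{-5}}=8L^5\,\delta(4PN)\,N .$$
To run an induction we want this below $N\delta(N)$, up to a small constant. If $\delta(X)=(\log X)^{-C}$, then $8L^5\delta(N^{3/2})/\delta(N)=8L^5(2/3)^C\to\infty$, and the induction does not close, whatever $C$ is. If $\delta(X)=\exp(-c\sqrt{\log X})$, the same ratio is $8L^5\exp(-c(\sqrt{1.5}-1)\sqrt L)\to0$. So we need exceptional sets of size $N\exp(-c\sqrt{\log N})$. This dictates the analytic input: moduli up to $\exp(c\sqrt{\log N})$, and hence explicit terms for a possible exceptional zero.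

## 3. From a single floor to the whole tower

**Conventions.** $N$ is a large real number and $L=\log N$. $B$ is an absolute constant that may change at each occurrence. Let $c_*\in(0,\frac14]$ be the absolute constant fixed in Section 5, and
$$D=\exp(c_*\sqrt L),\qquad P=N^{1/2}D^{-1/6},\qquad R=N/P=N^{1/2}D^{1/6},\qquad P/R=D^{-1/3}.$$
Thus $D$ exceeds every power of $L$ and is smaller than every positive power of $N$.

**Proposition 3.** For large $N$, all but $O(ND^{-1/7})$ of the $a\in(N,2N]\cap\mathcal A$ have at least $PL^{-5}$ distinct $x\in\mathcal A$ with $x'=a$, $x>a$, $\frac15PN\le x\le4PN$.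

**Step 1 (the $x$ of Proposition 3 lie in $S(a)$).** This step compares the sizes in Proposition 3 with those in the definition of $G_k$. Let $N$ be large, $a\in(N,2N]$. Then $4PN=4D^{-1/6}N^{3/2}\le N^{3/2}\le a^{3/2}$. Since $c_*\le\frac14$ we have $D^{1/6}\le e^{\sqrt L/24}$, so
$$\tfrac15PN\ge\tfrac15N^{3/2}e^{-\sqrt L/24}\ge(2N)^{3/2}e^{-\sqrt L}\ge a^{3/2}e^{-\sqrt{\log a}} .$$
Likewise $a^{1/2}e^{-\sqrt{\log a}}\le(2N)^{1/2}e^{-\sqrt L}\le\frac12N^{1/2}e^{-\sqrt L/24}L^{-5}$, so $b(a)\le\frac12PL^{-5}$.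

**Step 2 (induction on $k$).** This step bounds the complements of all $G_k$ uniformly. Put $B_k=\mathcal A\setminus G_k$, $B_k(X)=\#(B_k\cap[1,X])$, $c_0=c_*/14$, $\eta(X)=e^{-c_0\sqrt{\log X}}$.

**Claim.** There is $C_0\ge1$ with $B_k(X)\le C_0X\eta(X)$ for all $k\ge0$ and $X\ge1$.

For $k=0$, $B_0=\emptyset$. Assume the claim for $k$. Let $N$ be large and let $a\in B_{k+1}\cap(N,2N]$ be not exceptional in Proposition 3. All its $x$ from Proposition 3 lie in $S(a)$ by Step 1, and fewer than $b(a)\le\frac12PL^{-5}$ of them lie in $G_k$ because $a\notin G_{k+1}$. So at least $\frac12PL^{-5}$ of them lie in $B_k\cap[1,4PN]$. For distinct $a$ these sets are disjoint, since $x'=a$. Also $\log(4PN)\ge1.44L$, so $\eta(4PN)\le e^{-1.2c_0\sqrt L}$, and $D^{-1/7}=e^{-2c_0\sqrt L}$. Therefore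
$$\#(B_{k+1}\cap(N,2N])\le CND^{-1/7}+\frac{2L^5}P\,C_0\,4PN\,\eta(4PN)\le\bigl[Ce^{-c_0\sqrt L}+8C_0L^5e^{-0.2c_0\sqrt L}\bigr]N\eta(N).$$
There is $N_2\ge e$, independent of $k$ and of $C_0\ge1$, such that for $N\ge N_2$ the right side is at most $\frac{C_0}{10}N\eta(N)$.

Now sum over dyadic blocks $N=X2^{-j-1}\ge N_2$, $j\ge0$. The function $N^{1/2}\eta(N)$ increases for $N\ge e$, because the derivative of $\frac12t-c_0\sqrt t$ is $\frac12-c_0/(2\sqrt t)>0$ for $t\ge1$. So $N\eta(N)\le N^{1/2}X^{1/2}\eta(X)=2^{-(j+1)/2}X\eta(X)$, and the blocks contribute at most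
$$\frac{C_0}{10}X\eta(X)\sum_{j\ge0}2^{-(j+1)/2}=\frac{C_0}{10}\cdot\frac1{\sqrt2-1}X\eta(X)\le\frac{C_0}4X\eta(X).$$
The integers not covered are at most $2N_2$. Choose $X_3$ with $X\eta(X)\ge4N_2$ for $X\ge X_3$; then $B_{k+1}(X)\le\frac{C_0}4X\eta(X)+\frac12X\eta(X)\le C_0X\eta(X)$ for $X\ge X_3$. For $X<X_3$ the bound is trivial if $C_0\ge e^{c_0\sqrt{\log X_3}}$. Neither $N_2$ nor $X_3$ depends on $k$ or $C_0$, so we may fix $C_0$ at the start. This proves the claim.

**Step 3 (the theorems).** This step passes to the limit and finds a prime. The $B_k$ increase to $\mathcal A\setminus\mathcal G$, so $\#((\mathcal A\setminus\mathcal G)\cap[1,X])\le C_0X\eta(X)$, which is (a); (b) is (1). By the prime number theorem in progressions there are $\sim X/(8\log X)$ primes $p\le X$, $p\equiv23\ (24)$, and this exceeds $C_0X\eta(X)$ for large $X$. So $\mathcal G$ contains a prime $p_0$; in fact it contains all but $O(X\eta(X))$ of such primes up to $X$. Put $a_1=1$,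 $a_2=p_0$ and choose successively $a_{n+1}\in S(a_n)\cap\mathcal G$ by (1). Then $a_{n+1}'=a_n$ and $a_{n+1}>a_n$, which proves Theorem 1. At least two choices at each step give continuum many sequences starting with $1,p_0$, and Theorem 2 is proved. $\square$

Everything that follows proves Proposition 3.

## 4. Counting $a=pq+r(p+q)$ inside one residue class

**Step 1 (the weighted count).** This step fixes what we count. Let $i\in\{0,1\}$ and consider $a\in(N,2N]$ with $a\equiv-1+24i\pmod{48}$; the two classes together make up $\mathcal A$. Let $\omega_p=\log p$ if $p\in(P,2P]$ is a prime $\equiv1\ (24)$, and $\omega_p=0$ otherwise. Let $\omega_q'=\log q$ if $q\in(P,2P]$ is a prime $\equiv1+12i\ (24)$, and $0$ otherwise. Let $h_0(n)=\log n$ if $n\le R$ is prime, and $0$ otherwise. Every function $h$ on the integers of $[1,R]$ is extended by $0$ to all other real numbers. Put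
$$\rho(a)=\sum_{p,q}\omega_p\omega_q'\,h_0\Bigl(\frac{a-pq}{p+q}\Bigr),\qquad m:=p+q\in(2P,4P].$$
For $a\in(N,2N]$ we have $pq\le4P^2=4D^{-1/3}N<N$ and $(a-pq)/m<2N/(2P)=R$, so $0<(a-pq)/m<R$. Thus $\rho(a)$ counts all triples with $p,q$ as described and $r=(a-pq)/m$ prime, that is, $a=pq+qr+rp$.

**Step 2 (the class reproduces itself).** This step shows $pqr\in\mathcal A$ automatically. Suppose $r=(a-pq)/(p+q)$ is an integer. Write $a=-1+24A$ with $A\equiv i\ (2)$, $p=1+24s$, $q=1+12A+24t$ (possible as $12A\equiv12i\ (24)$) and $\sigma=s+t$. Then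
$$\frac{p+q}2=1+6A+12\sigma,$$
which is odd and $\equiv1\ (3)$, so coprime to $6$. Next $pq\equiv1+12A+24\sigma\ (48)$, since $24\cdot12\equiv0\ (48)$, and so $\frac{a-pq}2\equiv-1+6A-12\sigma\ (24)$. On the other hand
$$(-1+12A)(1+6A+12\sigma)=-1+6A-12\sigma+72A^2+144A\sigma\equiv-1+6A-12\sigma\pmod{24}.$$
So $r\cdot\frac{p+q}2\equiv(-1+12A)\cdot\frac{p+q}2\ (24)$, and we may cancel: $r\equiv-1+12A\ (24)$. Finally $pqr\equiv(1+12A)(-1+12A)=144A^2-1\equiv-1\ (24)$.

**Step 3 (sizes, and what suffices).** This step reduces Proposition 3 to a lower bound for $\rho$. For a counted triple, $r\ge(N-4P^2)/(4P)=R/4-P\ge R/5>P$ for large $N$. So $x=pqr$ satisfies $\frac15PN\le x\le4P^2R=4PN$ and $a=x'=x(\frac1p+\frac1q+\frac1r)\le3x/P<x$. Each $x$ comes from at most $6$ triples, and each triple contributes at most $L^3$ to $\rho(a)$. Suppose $\rho(a)\ge cP/L$ with an absolute constant $c>0$. Then there are at least $cPL^{-4}\ge6PL^{-5}$ triples for large $N$, hence at least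 $PL^{-5}$ distinct $x$. So **it suffices to prove**
$$\rho(a)\ge cP/L\quad\text{for all but }O(ND^{-1/7})\text{ of the }a\text{ considered}. \tag{3}$$

## 5. Tools: characters, one exceptional zero, the large sieve

Write $e(x)=e^{2\pi ix}$, let $\Lambda$ be von Mangoldt's function, $\varphi$ Euler's function, $\tau(n)$ the number of divisors of $n$, and $\psi(y,\chi)=\sum_{n\le y}\chi(n)\Lambda(n)$. A star on a sum means reduced residues.

*Ramanujan sums.* $c_k(n)=\sum_{b\,(k)}^*e(bn/k)=\mu\bigl(\tfrac k{(k,n)}\bigr)\varphi(k)\big/\varphi\bigl(\tfrac k{(k,n)}\bigr)$. For example $c_4(2)=e(1/2)+e(3/2)=-2$. In particular $|c_k(n)|=\varphi((k,n))$ for squarefree $k$.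

*Gauss sums.* For $\chi$ mod $k$, $\tau(\chi)=\sum_{b\,(k)}\chi(b)e(b/k)$. Always $|\tau(\chi)|\le\sqrt k$; the principal character has $\tau(\chi)=\mu(k)$; and $\sum_b\chi(b)e(bn/k)=\bar\chi(n)\tau(\chi)$ for $(n,k)=1$, and for all $n$ if $\chi$ is primitive. If $\chi$ mod $k$ is induced by the primitive $\chi^*$ mod $q$, then $\tau(\chi)=\mu(k/q)\chi^*(k/q)\tau(\chi^*)$. Example: the character mod $12$ induced by the non-principal character $\chi_4$ mod $4$ takes the values $1,1,-1,-1$ at $1,5,7,11$, and its Gauss sum is $2i\sin30^\circ+2i\sin150^\circ=2i=\mu(3)\chi_4(3)\cdot2i$. A real primitive character has conductor whose odd part is squarefree and whose 2-part is $1$, $4$ or $8$.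

**(F1)** There are $c_2,c_3\in(0,1)$ such that for large $N$, with $Z=\exp(c_2\sqrt L)$, there is at most one primitive real character $\chi_1$, of conductor $1<q_1\le Z$, with an associated real zero $\beta_1\in[\frac12,1)$ of $L(s,\chi_1)$, such that for all $k\le Z$, all $\chi$ mod $k$ and all $1\le y\le x$, $N^{1/4}\le x\le N$,
$$\sum_{n\le y}\chi(n)\Lambda(n)=\delta_0y-\delta_1\frac{y^{\beta_1}}{\beta_1}+O(xe^{-c_3\sqrt L}),$$
where $\delta_0=1$ iff $\chi$ is principal, $\delta_1=1$ iff $\chi$ is induced by $\chi_1$, and both are $0$ otherwise. If $\chi_1$ does not exist, all terms containing it are omitted.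

*Derivation.* By Landau–Page (Davenport, *Multiplicative Number Theory*, §14) there is $c_4>0$ such that for each $Q\ge3$ at most one primitive real non-principal character of conductor $\le Q$ has an $L$-function with a real zero $>1-c_4/\log Q$, and this zero is unique and simple. By Davenport §20 (decreasing $c_4$ if necessary), for $y\ge2$, $k\le\exp(3\sqrt{\log y})$ and $\chi$ mod $k$,
$$\psi(y,\chi)=\delta_0y-[y^\beta/\beta]+O(ye^{-c\sqrt{\log y}}),$$
where the bracket is present iff $\chi$ is real, non-principal and $L(s,\chi)$ has a real zero $\beta>1-c_4/\log k$. Fix any $c_2\in(0,1)$, take $Q=Z$, and let $\chi_1,\beta_1$ be the possible pair with $\beta_1>1-c_4/\log Z$; for $N$ large $\beta_1\ge\frac12$. Let $k\le Z$.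

If $y\ge xe^{-\sqrt L}$, then $\log y\ge L/4-\sqrt L\ge L/5$, so $k\le\exp(3\sqrt{\log y})$ and the formula applies. If $\chi$ is induced by $\chi_1$, then $\beta_1>1-c_4/\log Z\ge1-c_4/\log k$, so the bracket is present, and by uniqueness $\beta=\beta_1$. If $\chi$ is not induced by $\chi_1$ and a bracket is present, then $\beta\le1-c_4/\log Z$, since otherwise the primitive character inducing $\chi$ would be a second exceptional one for $Q=Z$. So $y^\beta\le y\exp(-c_4L/(5c_2\sqrt L))$ goes into the error. If $y<xe^{-\sqrt L}$, all terms are $O(y)=O(xe^{-\sqrt L})$. This gives (F1) with a suitable $c_3\in(0,1)$.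

**(F2)** (Siegel) $1-\beta_1\ge C(\eta)^{-1}q_1^{-\eta}$ for every $\eta>0$.

**(F3)** (Vinogradov; Davenport §25) If $|\beta-b/k|\le k^{-2}$, $(b,k)=1$, then $\sum_{n\le x}\Lambda(n)e(n\beta)\ll(xk^{-1/2}+x^{4/5}+x^{1/2}k^{1/2})(\log x)^4$.

**(F4)** (Large sieve) If the numbers $f$ are $\delta$-spaced mod 1, then $\sum_{a\in I}|\sum_fc_fe(af)|^2\le(|I|+1+\delta^{-1})\sum_f|c_f|^2$ for an interval $I$.

**(F5)** $\sum_{n\le x}\tau(n)^j\ll_jx(\log x)^{2^j-1}$ for $x\ge2$, and $\#\{xy=zw:1\le x,y,z,w\le P\}\ll P^2\log P$ for $P\ge2$. By partial summation $\sum_{s>x}\tau(s)^js^{-2}\ll_jx^{-1}(1+\log x)^{2^j-1}$ for $x\ge1$.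

Two distinct reduced fractions with denominators $\le S$ differ mod 1 by at least $S^{-2}$; this is how (F4) will be applied.

Now fix
$$c_*=\min(c_2/2,\ c_3/10,\ 1/4).$$
Then $24D\le Z$ for large $N$, and $D^{10}\le e^{c_3\sqrt L}$.

## 6. A model for the long prime

The prime $r$ runs up to $R$, which exceeds $P$ by the factor $D^{1/3}$. We replace $h_0$ by a function $h^\sharp$ which has the same Fourier transform near all rationals of denominator $\le D$, and no others.

**Definition (model).** Let $\alpha_k=\mu(k)/\varphi(k)$. For $q_1\mid k$ let $\tau_k=\mu(k/q_1)\chi_1(k/q_1)\tau(\chi_1)$ be the Gauss sum of the character mod $k$ induced by $\chi_1$, and $\alpha_k'=\tau_k/\varphi(k)$; put $\alpha_k'=0$ if $q_1\nmid k$. For integers $1\le n\le R$ let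
$$h^\sharp(n)=\sum_{k\le D}\ \sum_{b\,(k)}{}^{\!*}\bigl[\alpha_k-\alpha_k'\chi_1(b)n^{\beta_1-1}\bigr]e(-bn/k),\qquad h=h_0-h^\sharp .$$
If there is no $\chi_1$ and $2\le D<3$, this would be $h^\sharp(n)=1-e(-n/2)=1-(-1)^n$: density $2$ on odd numbers and $0$ on even ones, as the primes demand.

**Step 1 (pointwise size).** This step bounds $h$ by divisor functions, for later moments. For squarefree $k$ write $k=gj$, $g=(k,n)$; then $|c_k(n)|/\varphi(k)=1/\varphi(j)$, so
$$\sum_{k\le D}\frac{\mu^2(k)|c_k(n)|}{\varphi(k)}\le\tau(n)\sum_{j\le D}\frac1{\varphi(j)}\ll\tau(n)L .$$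
In the second part $\tau_k\neq0$ only for $k=q_1k'$ with $k'$ squarefree and $(k',q_1)=1$. Writing $b/k\equiv b_1/q_1+b_2/k'$, so that $b\equiv b_1k'\ (q_1)$, we get $\sum_b^*\chi_1(b)e(-bn/k)=\chi_1(k')\chi_1(-n)\tau(\chi_1)c_{k'}(n)$, of modulus at most $\sqrt{q_1}|c_{k'}(n)|$. As $|\alpha_k'|=\sqrt{q_1}/(\varphi(q_1)\varphi(k'))$ and $q_1/\varphi(q_1)\ll L$,
$$\sum_{k\le D}\Bigl|\alpha_k'\sum_b{}^{\!*}\chi_1(b)e(-bn/k)\Bigr|\le\frac{q_1}{\varphi(q_1)}\sum_{k'\le D}\mu^2(k')\frac{|c_{k'}(n)|}{\varphi(k')}\ll L^2\tau(n). \tag{4}$$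
Since $n^{\beta_1-1}\le1$ and $|h_0|\le L$,
$$|h(n)|,\ |h^\sharp(n)|\ll L^2\tau(n). \tag{5}$$
Moreover $h$ is real. The sums $c_k(n)$ are real. Also $\overline{\tau_k}=\chi_1(-1)\tau_k$, while conjugating $\sum_b^*\chi_1(b)e(-bn/k)$ and substituting $b\mapsto-b$ also gives the factor $\chi_1(-1)$, so the product is real.

**Lemma 4.** $\sup_\beta|T(\beta)|\ll R\varepsilon$, where $T(\beta)=\sum_nh(n)e(n\beta)$ and $\varepsilon=D^{-1/2}L^4$.

*Proof.* Let $T_0,T^\sharp$ correspond to $h_0,h^\sharp$. Put $K(\theta)=\sum_{n\le R}e(n\theta)$, $K_1(\theta)=\sum_{n\le R}n^{\beta_1-1}e(n\theta)$. Both are $\ll\min(R,1/\|\theta\|)$; for $K_1$ use partial summation, the weights being decreasing and $\le1$. Then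
$$T^\sharp(\beta)=\sum_{k'\le D}\ \sum_{b'\,(k')}{}^{\!*}\Bigl[\alpha_{k'}K\bigl(\beta-\tfrac{b'}{k'}\bigr)-\alpha_{k'}'\chi_1(b')K_1\bigl(\beta-\tfrac{b'}{k'}\bigr)\Bigr].$$
The coefficients are $\ll Lk'^{-1/2}$: indeed $|\alpha_{k'}|\le1/\varphi(k')\ll L/k'$, and $|\alpha'_{k'}|\le\sqrt{q_1}/\varphi(k')\ll L\sqrt{q_1}/k'$ with $q_1\le k'$ when $\alpha_{k'}'\ne0$. By Dirichlet's theorem $\beta=b/k+\theta$ with $(b,k)=1$, $k\le R/D$, $|\theta|\le D/(kR)\le k^{-2}$.

**Step 2 (large denominator, $k>D$).** Here both transforms are small. By (F3) with $x=R$ (prime powers contribute $O(\sqrt R)$) we get $T_0(\beta)\ll RD^{-1/2}L^4$, because $k^{-1/2}\le D^{-1/2}$ and $R^{1/2}k^{1/2}\le RD^{-1/2}$. For $k'\le D$ we have $b'/k'\not\equiv b/k$, so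
$$\Bigl\|\beta-\frac{b'}{k'}\Bigr\|\ge\frac1{kk'}-\frac D{kR}\ge\frac1{2kk'}\ge\frac D{2Rk'} .$$
The fractions $b'/k'$ are $D^{-2}$-spaced, so at most one is at distance $<1/(2D^2)$ from $\beta$. It contributes $\ll Lk'^{-1/2}\cdot Rk'/D\le LRD^{-1/2}$. Each of the at most $D^2$ others contributes $\ll LD^2$, in total $\ll LD^4$.

**Step 3 (small denominator, $k\le D$).** Here the main terms of $T_0$ and $T^\sharp$ agree. The fraction $b/k$ itself contributes $\alpha_kK(\theta)-\alpha_k'\chi_1(b)K_1(\theta)$ to $T^\sharp$. The others are at distance $\ge D^{-2}-D/R\ge1/(2D^2)$ and contribute $\ll LD^4$. For $(n,k)=1$ we have $e(nb/k)=\frac1{\varphi(k)}\sum_{\chi\,(k)}\tau(\bar\chi)\chi(nb)$, so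
$$T_0(\beta)=\frac1{\varphi(k)}\sum_{\chi\,(k)}\tau(\bar\chi)\chi(b)\sum_{n\le R}\chi(n)\Lambda(n)e(n\theta)+O(\sqrt R\,L),$$
the error covering prime powers and primes dividing $k$. Now $\sum_{n\le y}1=y+O(1)$ and $\sum_{n\le y}n^{\beta_1-1}=y^{\beta_1}/\beta_1+O(1)$ as $\beta_1\ge\frac12$. So by (F1) with $x=R$ the coefficients $\chi(n)\Lambda(n)-\delta_0+\delta_1n^{\beta_1-1}$ have partial sums $O(Re^{-c_3\sqrt L}+1)$. By partial summation against $e(n\theta)$ the inner sum is
$$\delta_0K(\theta)-\delta_1K_1(\theta)+O\bigl((1+R|\theta|)(Re^{-c_3\sqrt L}+1)\bigr),\qquad R|\theta|\le D.$$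
The principal character has $\tau(\bar\chi)=\mu(k)$; the character induced by $\chi_1$, which exists iff $q_1\mid k$, is real with Gauss sum $\tau_k$; and $|\tau(\bar\chi)|\le\sqrt k\le D^{1/2}$ throughout. So
$$T_0(\beta)=\alpha_kK(\theta)-\alpha_k'\chi_1(b)K_1(\theta)+O(D^2Re^{-c_3\sqrt L}+\sqrt R\,D^2L).$$
By $D^{10}\le e^{c_3\sqrt L}$ the error is $\ll R/D$, and $T(\beta)\ll R/D+LD^4\ll R\varepsilon$. $\square$

## 7. A mean-square bound through additive correlations

We must show that replacing $h_0$ by $h^\sharp$ changes $\rho(a)$ little for most $a$. For one pair $(p,q)$ there is no cancellation to use. If we square and sum over $a$, there appear the correlations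
$$C_{m,\tilde m}(k)=\sum_{mr-\tilde m\tilde r=k}h(r)h(\tilde r).$$
For a single triple $(m,\tilde m,k)$ this is a correlation of two values of $h$ along one linear equation, and Lemma 4, a bound for a linear exponential sum, says nothing about it. That is where the direct second moment stops. What helps is that all triples occur: averaging $C^2$ over $m,\tilde m,k$ produces correlations of $h$ at the four corners $r,\ r+l,\ r+t,\ r+l+t$ of parallelograms. These are governed by $\int|T|^4$, hence by $\sup|T|$.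

**Lemma 5.** For $V=\sum_{a\in\mathbb Z}\bigl|\sum_{p,q}\omega_p\omega_q'\,h\bigl(\frac{a-pq}{p+q}\bigr)\bigr|^2$ we have
$$V\ll L^BP^3R\bigl[(P/R)^{1/2}+(R/P)^{1/4}\varepsilon^{1/2}\bigr]\ll NP^2D^{-1/6}L^B .$$

*Proof.*

**Step 1 (expand the square).** This step brings in $C_{m,\tilde m}$. Below $p,q,\tilde p,\tilde q$ run over integers in $(P,2P]$, $m=p+q$, $\tilde m=\tilde p+\tilde q$. If $r=(a-pq)/m$ and $\tilde r=(a-\tilde p\tilde q)/\tilde m$ are integers, then $mr-\tilde m\tilde r=\tilde p\tilde q-pq$, and $a$ is recovered from $r$. So $\sum_ah(\frac{a-pq}m)h(\frac{a-\tilde p\tilde q}{\tilde m})=C_{m,\tilde m}(\tilde p\tilde q-pq)$. With $\omega_p,\omega_q'\le L$,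
$$V\le L^4\sum_{m,\tilde m}\ \sum_{|k|\le K}\nu_{m,\tilde m}(k)\,|C_{m,\tilde m}(k)|,\qquad K=\lceil4P^2\rceil ,$$
where $m,\tilde m$ run over integers in $(2P,4P]$ and $\nu_{m,\tilde m}(k)$ counts the pairs $p,\tilde p$ with $p,m-p,\tilde p,\tilde m-\tilde p\in(P,2P]$ and $\tilde p(\tilde m-\tilde p)-p(m-p)=k$.

**Step 2 (multiplicities).** This step shows that $\nu$ is small in mean square. $\sum_k\nu(k)^2$ counts quadruples $(p_1,p_2,\tilde p_1,\tilde p_2)$ with
$$(p_2-p_1)(m-p_1-p_2)=(\tilde p_2-\tilde p_1)(\tilde m-\tilde p_1-\tilde p_2).$$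
Each factor is a difference of two elements of $(P,2P]$ (for instance $m-p_1-p_2=(m-p_1)-p_2$), so it is at most $P$ in modulus, and the four factors determine the quadruple. Solutions with both products non-zero number $\ll P^2L$ by (F5), after choosing signs. If both products vanish, there are $O(P)$ pairs of factors on each side, so $O(P^2)$ solutions. Thus $\sum_k\nu^2\ll P^2L$.

**Step 3 (Cauchy–Schwarz with a smooth weight).** This step replaces $V$ by a mean square of $C$. By Cauchy–Schwarz over $k$ and then over the $O(P^2)$ pairs $(m,\tilde m)$,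
$$V\ll L^B\,P\cdot P\cdot W^{1/2},\qquad W=\sum_{m,\tilde m}\sum_kw(k)C_{m,\tilde m}(k)^2,\qquad w(k)=2\max\Bigl(0,1-\frac{|k|}{2K}\Bigr). \tag{6}$$
Here $w\ge1$ on $|k|\le K$, $w\le2$, and $\hat w(\beta)=\sum_kw(k)e(k\beta)=\frac1K\bigl|\sum_{n=0}^{2K-1}e(n\beta)\bigr|^2\ge0$ (Fejér kernel).

**Step 4 (open $C^2$ and separate the tildes).** This step decouples $m$ from $\tilde m$. In $C(k)^2$ write the two solutions as $(r,\tilde r)$ and $(r+l,\tilde r+\tilde l)$; then $ml=\tilde m\tilde l$. With $\Delta_l(r)=h(r)h(r+l)$,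
$$W=\sum_{m,\tilde m}\ \sum_{ml=\tilde m\tilde l}\ \sum_{r,\tilde r}\Delta_l(r)\Delta_{\tilde l}(\tilde r)\,w(mr-\tilde m\tilde r).$$
Since $w(k)=\int_0^1\hat w(\beta)e(-k\beta)d\beta$, the inner sum is
$$\int_0^1\hat w(\beta)\Bigl(\sum_r\Delta_l(r)e(-mr\beta)\Bigr)\Bigl(\sum_{\tilde r}\Delta_{\tilde l}(\tilde r)e(\tilde m\tilde r\beta)\Bigr)d\beta\le\tfrac12(Y_{l,m}+Y_{\tilde l,\tilde m}),$$
because $\hat w\ge0$ and $|xy|\le\frac12(|x|^2+|y|^2)$, with
$$Y_{l,m}=\int_0^1\hat w(\beta)\Bigl|\sum_r\Delta_l(r)e(mr\beta)\Bigr|^2d\beta=\sum_tw(mt)\sum_rh(r)h(r+l)h(r+t)h(r+l+t)\ \ge0 .$$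
The set of $(m,l,\tilde m,\tilde l)$ with $ml=\tilde m\tilde l$ is symmetric, so
$$W\le\sum_m\sum_lY_{l,m}\,\#\{(\tilde m,\tilde l):\tilde m\tilde l=ml\}.$$
The number of pairs $(\tilde m,\tilde l)$ is $O(P)$ if $l=0$. If $l\ne0$, $\tilde m$ divides $ml$, and the number is at most $\tau(m)\tau(|l|)$. Also $w(mt)\ne0$ forces $|mt|<2K$, so $|t|\le5P$; and $Y_{l,m}=0$ for $|l|\ge R$.

**Step 5 (the diagonal $l=0$).** This step uses only (5). Since $\sum_rh(r)^2h(r+t)^2\le\sum_rh(r)^4\ll RL^B$ by (5) and (F5), we get $Y_{0,m}\ll PRL^B$. With $O(P)$ values of $m$ and multiplicity $O(P)$ the total is $\ll P^3RL^B$.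

**Step 6 (the terms $l\ne0$).** This step uses Lemma 4. First, by the inequality of the means applied to the four factors,
$$\sum_{0<|l|<R}\tau(|l|)^2Y_{l,m}\ll\sum_{|t|\le5P}\ \sum_{0<|l|<R}\tau(|l|)^2\sum_rh(r)^4\ll PR^2L^B .$$
Second, without divisor weights the sum over $l$ factors. With $B(t)=\sum_rh(r)h(r+t)$, the Fourier coefficients of $|T|^2$,
$$\sum_{l\in\mathbb Z}Y_{l,m}=\sum_tw(mt)B(t)^2\le2\sum_tB(t)^2=2\int_0^1|T|^4\le2\sup|T|^2\sum_nh(n)^2\ll R^3\varepsilon^2L^B .$$
As $Y\ge0$, Cauchy–Schwarz gives $\sum_{l\ne0}\tau(|l|)Y_{l,m}\ll(PR^2\cdot R^3\varepsilon^2)^{1/2}L^B$. With $\sum_m\tau(m)\ll PL$ the total for $l\ne0$ is $\ll P^{3/2}R^{5/2}\varepsilon L^B$.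

**Step 7 (collect).** $W\ll L^B(P^3R+P^{3/2}R^{5/2}\varepsilon)$, and (6) gives $V\ll L^BP^2(P^{3/2}R^{1/2}+P^{3/4}R^{5/4}\varepsilon^{1/2})$, which is the first bound. Now $(P/R)^{1/2}=D^{-1/6}$, $(R/P)^{1/4}\varepsilon^{1/2}=D^{1/12}D^{-1/4}L^2=D^{-1/6}L^2$ and $P^3R=NP^2$. $\square$

The two terms explain the choice of $P$ and $R$. The diagonal wants $P/R$ small, the rest wants $R/P$ not too large, and $R/P=D^{1/3}$ balances them up to powers of $L$.

Let $\rho^\sharp(a)=\sum_{p,q}\omega_p\omega_q'h^\sharp(\frac{a-pq}m)$ and $\rho^\flat=\rho-\rho^\sharp$. By Lemma 5, $\sum_a|\rho^\flat(a)|^2\le V$.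

## 8. The model part as a sum over fractions

**Step 1 (freeze $r$ in the exceptional factor).** This step makes the dependence on $a$ explicit. In $h^\sharp(r)$ we have $r=\frac am(1-\frac{pq}a)$ with $\frac{pq}a\le4P^2/N=4D^{-1/3}$. Since $\beta_1\ge\frac12$, replacing $r^{\beta_1-1}$ by $(a/m)^{\beta_1-1}$ changes it by $\ll D^{-1/3}r^{\beta_1-1}\le D^{-1/3}$. By (4) this changes $\rho^\sharp(a)$ by $\mathrm{err}(a)\ll D^{-1/3}L^4\sum_{p,q:\,m\mid a-pq}\tau(r)$. For fixed $p,q$ the map $a\mapsto r$ is injective, so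
$$\sum_{N<a\le2N}|\mathrm{err}(a)|\ll D^{-1/3}L^4\sum_{p,q}\sum_{r\le R}\tau(r)\ll D^{-1/3}L^5NP, \tag{7}$$
using $P^2R=NP$.

**Step 2 (detect divisibility by additive characters).** For integers $x$ and $(b,k)=1$,
$$\mathbf 1[m\mid x]\,e\Bigl(-\frac bk\cdot\frac xm\Bigr)=\frac1m\sum_{j\,(km),\ j\equiv b\,(k)}e\Bigl(-\frac{jx}{km}\Bigr),$$
as one sees by putting $j=b+kt$, $t$ mod $m$. For $a\in(N,2N]$ the condition $1\le r\le R$ is automatic (Section 4). So $\rho^\sharp(a)-\mathrm{err}(a)$ equals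
$$\rho_1(a)=\sum_{p,q}\frac{\omega_p\omega_q'}m\sum_{k\le D}\ \sum_{\substack{j\,(km)\\(j,k)=1}}\bigl[\alpha_k-\alpha_k'\chi_1(j)(a/m)^{\beta_1-1}\bigr]e\Bigl(-\frac{j(a-pq)}{km}\Bigr).$$

**Step 3 (reduce to lowest terms).** This step sorts by the true denominator. Write $j/(km)=b/s$ in lowest terms, $km=se$, $j=be$. From $(j,k)=1$ we get $(e,k)=1$, hence $k\mid s$ and $e\mid m$, and
$$(s,m)=\Bigl(k\frac me,\,e\frac me\Bigr)=\frac me=\frac sk .$$
Conversely, if $k\mid s$ and $(s,m)=s/k$, then $e=mk/s=m/(s,m)$ is an integer coprime to $s/(s,m)=k$. For each reduced $b$ mod $s$ the number $j=be$ is coprime to $k$, with $j/(km)=b/s$. Hence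
$$\rho_1(a)=\sum_{s\le4DP}\ \sum_{b\,(s)}{}^{\!*}\bigl[c(b/s)-a^{\beta_1-1}c'(b/s)\bigr]e(-ab/s),$$
$$c(b/s)=\sum_{\substack{k\mid s\\k\le D}}\alpha_k\sum_{(s,m)=s/k}\frac{\omega_p\omega_q'}m\,e\Bigl(\frac{bpq}s\Bigr),\qquad c'(b/s)=\sum_{\substack{k\mid s\\k\le D}}\alpha_k'\sum_{(s,m)=s/k}\frac{\omega_p\omega_q'}{m^{\beta_1}}\,\chi_1\Bigl(\frac{bmk}s\Bigr)e\Bigl(\frac{bpq}s\Bigr),$$
the inner sums being over $p,q$. Let $M(a)$ be the part with $s\le D$ and $\mathrm{Tail}(a)$ the part with $s>D$.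

**Lemma 6.** $\sum_{N<a\le2N}|\mathrm{Tail}(a)|^2\ll NP^2D^{-1/2}L^B$.

*Proof.*

**Step 4 (reduce to a count).** Since $a^{\beta_1-1}\le N^{\beta_1-1}$, by (F4) it suffices to bound $\sum|c|^2$ and $\sum|N^{\beta_1-1}c'|^2$ over two ranges of $s$. Fix $s,k$ and put $m_1=s/k$. Since $N^{\beta_1-1}m^{1-\beta_1}\le1$, the inner sums (times $N^{\beta_1-1}$ for $c'$, and up to the factor $\chi_1(b)$) have the form $f_k(b)=\sum g(p,q)e(bpq/s)$ over prime pairs with $m_1\mid m$ and $|g|\le L^2/P$; the value $\chi_1(mk/s)$ is part of $g$. Extending to all $b$ mod $s$ and using orthogonality,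
$$\sum_{b\,(s)}|f_k(b)|^2\le sL^4P^{-2}Q,$$
$$Q=\#\{(p,q,\tilde p,\tilde q)\text{ primes in }(P,2P]:\ m_1\mid p+q,\ m_1\mid\tilde p+\tilde q,\ pq\equiv\tilde p\tilde q\ (s)\}.$$
We may assume $m_1\le4P$, since $m_1\mid m$. There are $\ll P^2/m_1$ pairs $(p,q)$. As $m_1\mid s$, the conditions give $\tilde p^2\equiv-\tilde p\tilde q\equiv-pq\equiv p^2\ (m_1)$. The congruence $x^2\equiv p^2\ (m_1)$ has at most $2\tau(m_1)$ solutions mod $m_1$. If $p\nmid m_1$, then $x/p$ is one of at most $2^{\omega(m_1)+1}$ square roots of $1$. If $p\mid m_1$, then $p\mid q$, so $q=p$, $m_1\mid2p$, $m_1\in\{p,2p\}$, and there is one solution.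

**Step 5 (the range $D<s\le D^5$).** Here all the primes are coprime to $s$ and $P/s$ is large. Given $(p,q)$, $\tilde p$ lies in at most $2k\tau(m_1)$ classes mod $s$, and then $\tilde q$ mod $s$ is determined; so there are $\ll k\tau(m_1)P^2/s^2$ pairs $(\tilde p,\tilde q)$. Hence $Q\ll P^4\tau(m_1)/(km_1^3)$ and $\sum_b|f_k|^2\ll L^4P^2\tau(m_1)/m_1^2$. Use $\alpha_k^2\ll L^2/k^2$, $|\alpha_k'|^2\ll L^2q_1/k^2$ and Cauchy–Schwarz over the at most $\tau(s)$ values of $k$. Since $k m_1=s$,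
$$\sum_b|c(b/s)|^2\ll L^BP^2\frac{\tau(s)^3}{s^2},\qquad\sum_b|N^{\beta_1-1}c'(b/s)|^2\ll L^BP^2\frac{q_1\tau(s)^3}{s^2}\mathbf 1[q_1\mid s].$$
Summing the first over $s>D$ gives $\ll P^2L^BD^{-1}$. For the second only $q_1\le D$ occurs, as $q_1\mid k\le D$. With $s=q_1s'$, $s'>D/q_1$, it sums to
$$\ll P^2L^B\,\tau(q_1)^3q_1^{-1}\cdot\frac{q_1}D=P^2L^B\tau(q_1)^3D^{-1}\ll P^2L^BD^{-1/2},$$
by $\tau(q_1)^3\ll q_1^{1/2}$. The fractions are $D^{-10}$-spaced and $N+1+D^{10}\ll N$, so this range contributes $\ll NP^2L^BD^{-1/2}$.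

**Step 6 (the range $D^5<s\le4DP$).** Here we use only the congruences mod $m_1$. Given $(p,q)$ there are $\ll\tau(m_1)P/m_1$ choices of $\tilde p$, then $\ll P/m_1$ of $\tilde q$. So $Q\ll P^4\tau(m_1)/m_1^3$ and $\sum_b|f_k|^2\ll kL^4P^2\tau(m_1)/m_1^2$. Since $\alpha_k^2,|\alpha_k'|^2\ll L^2/k$ and $m_1\ge s/D$,
$$\sum_b\bigl(|c|^2+|N^{\beta_1-1}c'|^2\bigr)\ll L^BP^2D^2\frac{\tau(s)^3}{s^2},$$
which sums over $s>D^5$ to $\ll L^BP^2D^{-3}$. The fractions are $(4DP)^{-2}$-spaced and $N+1+16D^2P^2\ll ND^2$, so the contribution is $\ll NP^2L^BD^{-1}$. $\square$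

## 9. The main term: an integral times local densities

**Step 1 (a third variable $w$ reappears).** This step turns the arithmetic coefficients in $M(a)$ into an average over a residue $w$ that plays the role of $r$. Let $s\le D$; the condition $k\le D$ is void. For given $(p,q)$ only $k=s/(s,m)$ occurs, and by the formula for Ramanujan sums
$$\alpha_k=\frac{c_s(m)}{\varphi(s)}=\frac1{\varphi(s)}\sum_{w\,(s)}{}^{\!*}e(bwm/s)\qquad((b,s)=1).$$
Now let $q_1\mid s$ and $e=mk/s$, so that $bwm/s=bew/k$ and $(be,k)=1$. If $q_1\mid k$, each reduced class mod $k$ contains $\varphi(s)/\varphi(k)$ reduced classes mod $s$, so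
$$\frac1{\varphi(s)}\sum_{w\,(s)}{}^{\!*}\chi_1(w)e\Bigl(\frac{bwm}s\Bigr)=\frac1{\varphi(k)}\sum_{w\,(k)}{}^{\!*}\chi_1(w)e\Bigl(\frac{bew}k\Bigr)=\frac{\tau_k}{\varphi(k)}\chi_1(be).$$
If $q_1\nmid k$, the sum on the left is $0$. Indeed the character mod $s$ induced by $\chi_1$ has conductor $q_1\nmid k$. So it does not factor through $(\mathbb Z/k)^\times$ and is non-trivial on the kernel of $(\mathbb Z/s)^\times\to(\mathbb Z/k)^\times$. Its sum over each fibre vanishes, and $e(bew/k)$ is constant on fibres. In both cases the sum equals $\alpha_k'\chi_1(bmk/s)$, read as $0$ if $\alpha_k'=0$. If $q_1\nmid s$, then $\alpha_k'=0$ for all $k\mid s$. Hence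
$$M(a)=\sum_{s\le D}\frac1{\varphi(s)}\sum_b{}^{\!*}\sum_w{}^{\!*}\sum_{p,q}\frac{\omega_p\omega_q'}m\Bigl[1-\mathbf 1_{q_1\mid s}\chi_1(w)\Bigl(\frac am\Bigr)^{\beta_1-1}\Bigr]e\Bigl(\frac{b(pq+w(p+q)-a)}s\Bigr).$$

**Step 2 (sum over the primes $p,q$).** This step replaces primes by integrals. Let $s^*=\mathrm{lcm}(24,s)\le24D\le Z$. By (F1) with $x=2P$ and orthogonality of characters (prime powers cost $O(\sqrt P)$), for $(u,s^*)=1$ and $P\le y\le2P$,
$$\sum_{P<p\le y,\ p\equiv u\,(s^*)}\log p=\frac1{\varphi(s^*)}\int_P^y\bigl(1-\mathbf 1_{q_1\mid s^*}\chi_1(u)x^{\beta_1-1}\bigr)dx+O(E),\qquad E=LPe^{-c_3\sqrt L}.$$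
Let $\mu_u$ be the measure on $(P,2P]$ with mass $\log p$ at each prime $p\equiv u\ (s^*)$, let $\lambda_u$ have density $\frac1{\varphi(s^*)}(1-\mathbf 1_{q_1\mid s^*}\chi_1(u)x^{\beta_1-1})$, and put $E_u(y)=(\mu_u-\lambda_u)((P,y])\ll E$. Let $g(x,y)$ be $\frac1{x+y}$ or $a^{\beta_1-1}(x+y)^{-\beta_1}$. As $x+y\le4P\le a$, we have $g\ll P^{-1}$ and $\partial_xg,\partial_yg\ll P^{-2}$ on $[P,2P]^2$. So for each fixed $y$
$$\int g(x,y)\,d(\mu_u-\lambda_u)(x)=g(2P,y)E_u(2P)-\int_P^{2P}E_u(x)\,\partial_xg(x,y)\,dx\ll E/P,$$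
and similarly in the other variable. Since $\mu_v$ and $\lambda_u$ have total variation $\ll PL$,
$$\iint g\,d\mu_u\,d\mu_v-\iint g\,d\lambda_u\,d\lambda_v=\iint g\,d(\mu_u-\lambda_u)\,d\mu_v+\iint g\,d\lambda_u\,d(\mu_v-\lambda_v)\ll EL.$$
The primes $p,q>P$ are coprime to $s^*$. We sum over reduced $u,v$ mod $s^*$ with $u\equiv1$, $v\equiv1+12i\ (24)$; there are $\varphi(s^*)/8$ choices for each. There are $\ll D^4$ tuples $(s,b,u,v)$, and the sum over $w$ carries weight $1/\varphi(s)$. So the total error is $\ll D^4L^2Pe^{-c_3\sqrt L}\ll P/D$. Expanding the product of the three brackets,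
$$M(a)=\frac1{64}\sum_{\mathbf e\in\{0,1\}^3}(-1)^{e_1+e_2+e_3}J_{\mathbf e}(a)\,\mathfrak S_{\mathbf e}(a)+O(P/D), \tag{8}$$
$$J_{\mathbf e}(a)=\int_P^{2P}\!\!\int_P^{2P}x^{e_1(\beta_1-1)}y^{e_2(\beta_1-1)}\Bigl(\frac a{x+y}\Bigr)^{e_3(\beta_1-1)}\frac{dx\,dy}{x+y},\qquad\mathfrak S_{\mathbf e}(a)=\sum_{s\le D}A_{\mathbf e}(s;a),$$
$$A_{\mathbf e}(s;a)=\sum_{b\,(s)}{}^{\!*}\ \mathop{\mathrm{Av}}_{u,v,w}\ \chi_1(u)^{e_1}\chi_1(v)^{e_2}\chi_1(w)^{e_3}\,e\Bigl(\frac{b(F(u,v,w)-a)}s\Bigr),\qquad F=uv+vw+wu.$$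
Here $\mathrm{Av}$ is the average over reduced $u,v$ mod $s^*$ with $u\equiv1$, $v\equiv1+12i\ (24)$ and reduced $w$ mod $s$. We set $A_{\mathbf e}(s;a)=0$ if $e_1+e_2\ge1$ and $q_1\nmid s^*$, or if $e_3=1$ and $q_1\nmid s$. Write the index $0$ for $\mathbf e=(0,0,0)$. Clearly $\frac P4\le J_0\le\frac P2$, and $J_{\mathbf e}\le P^{\beta_1-1}J_0$ for $\mathbf e\ne0$, as $x,y\ge P$ and $a/(x+y)\ge N/(4P)=R/4\ge P$.

**Step 3 (factor over primes).** This step reduces everything to local sums. Let $\ell^{j_\ell}\|s$ and $\ell^{j_\ell^*}\|s^*$, so $j_2^*=\max(j_2,3)$, $j_3^*=\max(j_3,1)$ and $j_\ell^*=j_\ell$ for $\ell\ge5$. Write $\chi_1=\prod_{\ell\mid q_1}\chi_{1,\ell}$ with $\chi_{1,\ell}$ primitive of $\ell$-power conductor, which is $\ell$ for odd $\ell$ and divides $8$ for $\ell=2$. By the Chinese remainder theorem $b$ runs once over the reduced residues mod $s$ when $\frac bs\equiv\sum_{\ell\mid s}b_\ell\ell^{-j_\ell}$ mod 1 with reduced $b_\ell$ mod $\ell^{j_\ell}$.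 Then $e(\frac{b(F-a)}s)=\prod_\ell e(b_\ell(F-a)\ell^{-j_\ell})$, and the $\ell$-th factor depends only on $u,v,w$ mod $\ell^{j_\ell}$. Uniform averaging over admissible $(u,v,w)$ is independent uniform averaging over the components mod $\ell^{j_\ell^*}$ (for $u,v$) and mod $\ell^{j_\ell}$ (for $w$). The conditions mod $24$ concern only the components at $2$ (mod $8$) and at $3$ (mod $3$). When $A_{\mathbf e}(s;a)$ is not $0$ by definition, each character value occurring is a product of local values. Hence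
$$A_{\mathbf e}(s;a)=\prod_{\ell\mid s^*}A_{\mathbf e,\ell},\qquad A_{\mathbf e,\ell}=\sum_{b\,(\ell^{j_\ell})}{}^{\!\!*}\ \mathop{\mathrm{Av}}\ \chi_{1,\ell}(u)^{e_1}\chi_{1,\ell}(v)^{e_2}\chi_{1,\ell}(w)^{e_3}\,e\Bigl(\frac{b(F-a)}{\ell^{j_\ell}}\Bigr), \tag{9}$$
with $\chi_{1,\ell}$ replaced by $1$ if $\ell\nmid q_1$. For $\ell\ge5$ all of $u,v,w$ run over the units mod $\ell^{j_\ell}$. If $\ell\in\{2,3\}$ does not divide $s$, the factor is an average of unimodular numbers, and it is $1$ if $\mathbf e=0$.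

## 10. Local factors

**Step 1 ($\ell\ge5$, $j\ge2$: the factor vanishes).** Shift $(u,v,w)$ by $\ell^{j-1}(x,y,z)$. The characters, of conductor dividing $\ell$, do not change, and $F$ changes by $\ell^{j-1}\nabla F\cdot(x,y,z)$ mod $\ell^j$. Averaging over $(x,y,z)$ mod $\ell$ gives $0$ unless $\nabla F=(v+w,u+w,u+v)\equiv0\ (\ell)$. That would force $u\equiv v$ and $2u\equiv0$, impossible for a unit.

**Step 2 ($\ell\ge5$, $j=1$, no twist).** This step computes the local density. When $\mathbf e=0$ or $\ell\nmid q_1$, the factor is $A_0(\ell)=\ell N_\ell/(\ell-1)^3-1$ with $N_\ell=\#\{F=a,\ uvw\ne0\}$ over $\mathbb F_\ell$. For fixed $w\ne0$ put $X=u+w$, $Y=v+w$. Then $F=a$ means $XY=a+w^2$, and $u,v\ne0$ means $X,Y\ne w$.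

- If $\ell\nmid a$ and $w^2\ne-a$: of the $\ell-1$ solutions of $XY=a+w^2$ exactly two are excluded, $X=w$ and $Y=w$; they differ since $a+w^2\ne w^2$. Count $\ell-3$.
- If $\ell\nmid a$ and $w^2=-a$: $XY=0$ with $X,Y\ne w$ has $2(\ell-1)-1=2\ell-3$ solutions.
- If $\ell\mid a$: $XY=w^2$, and only $X=Y=w$ is excluded. Count $\ell-2$.

So $N_\ell=(\ell-1)(\ell-3)+\ell\bigl(1+\left(\frac{-a}\ell\right)\bigr)$ for $\ell\nmid a$ and $N_\ell=(\ell-1)(\ell-2)$ for $\ell\mid a$, whence
$$A_0(\ell)=\frac{1+\ell^2\left(\frac{-a}\ell\right)}{(\ell-1)^3}\ (\ell\nmid a),\qquad A_0(\ell)=-\frac1{(\ell-1)^2}\ (\ell\mid a). \tag{10}$$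
In all cases $|A_0(\ell)|\le3/\ell$: the ratio $\ell(\ell^2+1)/(\ell-1)^3$ decreases and is $130/64<3$ at $\ell=5$. Also $1+A_0(\ell)\ge1-\frac{\ell+1}{(\ell-1)^2}>0$, which is $\frac58$ at $\ell=5$ and increases.

**Step 3 ($\ell\ge5$, $j=1$, $\ell\mid q_1$, $\mathbf e\ne0$: the factor is $O(\ell^{-1/2})$).** Let $\chi=(\frac\cdot\ell)$. Since the average of the non-trivial character is $0$, the factor is $\frac\ell{(\ell-1)^3}\Sigma$ with $\Sigma=\sum_{F=a}\chi(u)^{e_1}\chi(v)^{e_2}\chi(w)^{e_3}$ over units.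

*One twist.* By symmetry of $F$ the counts of Step 2 apply with $u$ in the role of $w$. As $\sum_u\chi(u)=0$, $\Sigma=\ell\sum_{u^2=-a}\chi(u)$ if $\ell\nmid a$, and $\Sigma=0$ if $\ell\mid a$. So $|\Sigma|\le2\ell$.

*Two twists, say $u,v$.* For given units $u,v$ the equation is $w(u+v)=a-uv$. If $u+v\ne0$ there is one unit $w$ when $uv\ne a$ and none otherwise; if $u+v=0$ we need $uv=a$, and then all $\ell-1$ units $w$ work. So
$$\Sigma=\sum_{u+v\ne0,\ uv\ne a}\chi(uv)+(\ell-1)\sum_{u\ne0,\ u^2=-a}\chi(-u^2).$$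
As $\sum_{u,v}\chi(uv)=0$ and at most $2\ell$ pairs are excluded, the first sum is at most $2\ell$ in modulus; so is the second term. Thus $\Sigma=O(\ell)$.

*Three twists.* The terms with $u+v=0$ (and then $uv=a$) cancel in the sum over $w$. In the rest $w=(a-uv)/(u+v)$; with $t=uv$ we have $\chi(w)=\chi(a-t)\chi(u+t/u)$, so the rest is
$$\sum_{t\ne0}\chi(t(a-t))\,S(t),\qquad S(t)=\sum_{u\ne0}\chi(u)\chi(u^2+t),$$
where terms with $u+v=0$ or $uv=a$ are $0$ by themselves. Now
$$\sum_t|S(t)|^2=\sum_{u,u_1\ne0}\chi(uu_1)\sum_t\chi\bigl((t+u^2)(t+u_1^2)\bigr).$$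
For $\alpha\ne\beta$ we have $\sum_t\chi((t+\alpha)(t+\beta))=\sum_{t\ne-\beta}\chi\bigl(1+\frac{\alpha-\beta}{t+\beta}\bigr)=-\chi(1)=-1$, because the argument takes every value except $1$. For $\alpha=\beta$ the sum is $\ell-1$. The second case occurs for $u_1=\pm u$, so $\sum_t|S(t)|^2\le2\ell^2+\ell^2$, and Cauchy–Schwarz gives $|\Sigma|\le\sqrt3\,\ell^{3/2}$.

**Step 4 (the primes $2$ and $3$).** This step shows that the class $23$ mod $24$ has positive densities at $2$ and $3$. Here $u+v\equiv2$ mod $4$ and mod $3$. Each factor is at most $\max(1,\varphi(\ell^j))$ in modulus. It vanishes for $2^j$, $j\ge5$: the shift $w\to w+2^{j-2}$ preserves characters of conductor dividing $8$ and multiplies the phase by $e(b(u+v)/4)=-1$. It vanishes for $3^j$, $j\ge2$: the shift $w\to w+3^{j-1}$ preserves characters of conductor dividing $3$ and multiplies the phase by $e(b(u+v)/3)=e(2b/3)\ne1$.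

For $\mathbf e=0$ the average over $w$ of $e(bw(u+v)/\ell^j)$ is $c_{\ell^j}(u+v)/\varphi(\ell^j)$. It equals $1$ for $2$, $-1$ for $4$, $0$ for $2^j$ with $j\ge3$, $-\frac12$ for $3$, and $0$ for $3^j$ with $j\ge2$. For our $a$ we have $a\equiv3\ (4)$ and $a\equiv2\ (3)$, while $uv\equiv1$ mod $4$ and mod $3$. So $A_0(2)=1$ (as $uv-a$ is even),
$$A_0(4)=-\sum_{b=1,3}e(2b/4)=2,\qquad A_0(3)=-\frac12\sum_{b=1,2}e(-b/3)=\frac12 .$$
The full factors are $1+1+2=4$ at $2$ and $1+\frac12=\frac32$ at $3$.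

## 11. The exceptional zero does no harm, and the singular series is rarely small

**Step 1 (twisted terms are negligible).** Let $\mathbf e\ne0$ and let $q_2\ge q_1/24$ be the part of $q_1$ coprime to $6$. It divides every $s$ with $A_{\mathbf e}(s;a)$ not $0$ by definition, since it divides $s$ as soon as $q_1\mid s^*$. By Section 10 only $s=s_6s'$ with $s_6\mid48$ and $s'$ squarefree, coprime to $6$, contribute; the factors at $2$ and $3$ are bounded; primes $\ell\mid q_2$ give $O(\ell^{-1/2})$, other $\ell\mid s'$ give at most $3/\ell$. So with an absolute constant $C$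
$$|\mathfrak S_{\mathbf e}(a)|\ll C^{\omega(q_2)}q_2^{-1/2}\prod_{5\le\ell\le D}\Bigl(1+\frac3\ell\Bigr)\ll q_1^{-1/3}L^3,$$
using $C^{\omega(q_2)}\ll q_2^{1/6}$. If $q_1>L^{30}$ this is $\ll L^{-7}$. If $q_1\le L^{30}$, (F2) with $\eta=\frac1{60}$ gives $1-\beta_1\gg L^{-1/2}$, so $J_{\mathbf e}\le P^{\beta_1-1}J_0\ll Pe^{-c\sqrt L}$. In both cases $J_{\mathbf e}\mathfrak S_{\mathbf e}\ll PL^{-7}$. So by (8), for **every** $a$ considered,
$$M(a)=\tfrac1{64}J_0\,\mathfrak S_0(a)+O(PL^{-7}). \tag{11}$$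
The constants are ineffective because (F2) is used; existence statements are not affected.

**Step 2 (complete the series over smooth $s$).** This step compares the truncated sum with a product. Call $s$ $D$-smooth if all its prime factors are at most $D$. By Section 10, $A_0(s;a)$ vanishes identically in $a\in\mathbb Z$ unless $s=s_6s'$ with $s_6\mid12$, $s'$ squarefree, $(s',6)=1$; and $|A_0(s;a)|\ll3^{\omega(s)}/s$ for all integers $a$. For our $a$, by (10) and the factors $4$ and $\frac32$,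
$$\mathfrak P(a):=\sum_{s\ D\text{-smooth}}A_0(s;a)=6\prod_{5\le\ell\le D}(1+A_0(\ell))\ge6\prod_{5\le\ell\le D}\Bigl(1-\frac{\ell+1}{(\ell-1)^2}\Bigr)\ge\frac{c_5}L,$$
the last step by Mertens' theorem, since $\frac{\ell+1}{(\ell-1)^2}=\frac1\ell+O(\ell^{-2})$ and all factors are positive. All $s\le D$ are $D$-smooth, so
$$\mathfrak P(a)-\mathfrak S_0(a)=\sum_{s>D,\ D\text{-smooth}}A_0(s;a).$$

**Step 3 (very large smooth $s$).** The terms with $s>N^{1/2}$ are handled for every $a$ by Rankin's trick: insert $(s/N^{1/2})^{1/\log D}\ge1$. As $\ell^{1/\log D}\le e$ for $\ell\le D$ (here $e=2.718\ldots$), they are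
$$\ll N^{-1/(2\log D)}\prod_{\ell\le D}\Bigl(1+\frac{3e}\ell\Bigr)\ll e^{-\sqrt L/(2c_*)}L^9\ll D^{-1},$$
since $3e<9$ and $1/(2c_*)\ge2>c_*$.

**Step 4 (medium $s$, in mean square over $a$).** For $D<s\le N^{1/2}$ write $A_0(s;a)=\sum_b^*\sigma(b/s)e(-ab/s)$ with $\sigma(b/s)=\mathrm{Av}\,e(bF/s)$. By Parseval mod $s$, $\sum_b^*|\sigma(b/s)|^2=\frac1s\sum_{a\,(s)}|A_0(s;a)|^2\ll9^{\omega(s)}/s^2$; this is why we needed the bound for all integers $a$. The fractions are $N^{-1}$-spaced, so by (F4) and $9^{\omega(s)}\le\tau(s)^4$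
$$\sum_{N<a\le2N}\Bigl|\sum_{\substack{D<s\le N^{1/2}\\D\text{-smooth}}}A_0(s;a)\Bigr|^2\ll N\sum_{s>D}\frac{9^{\omega(s)}}{s^2}\ll\frac{NL^B}D .$$
By Chebyshev's inequality the inner sum exceeds $\frac{c_5}{4L}$ in modulus for at most $O(NL^BD^{-1})$ of the $a$. The number $\mathfrak S_0(a)$ is real, because $b\mapsto-b$ conjugates the terms. Hence $\mathfrak S_0(a)\ge\frac{c_5}{2L}$ for all but $O(NL^BD^{-1})$ of the $a$ considered, and by (11) and $J_0\ge P/4$
$$\operatorname{Re}M(a)\ge c_6P/L\quad\text{for all but }O(NL^BD^{-1})\text{ of the }a. \tag{12}$$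

## 12. Assembling the lower bound for $\rho(a)$

We have $\rho(a)=M(a)+\mathrm{Tail}(a)+\mathrm{err}(a)+\rho^\flat(a)$. By Chebyshev's inequality with Lemmas 6 and 5, and Markov's inequality with (7), the number of $a\in(N,2N]$ for which one of the last three terms exceeds $\frac{c_6P}{8L}$ in modulus is
$$\ll NL^B\bigl(D^{-1/2}+D^{-1/3}+D^{-1/6}\bigr).$$
Since $\rho(a)$ is real, (12) gives $\rho(a)\ge\frac{c_6P}L-\frac{3c_6P}{8L}\ge\frac{c_6P}{2L}$ outside an exceptional set of size $\ll NL^BD^{-1/6}\ll ND^{-1/7}$, for each $i\in\{0,1\}$. This is (3). By Section 4 it proves Proposition 3, and by Section 3 it proves Theorems 1 and 2; Conjecture 8 is true. $\blacksquare$
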